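
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Secure sets in a graph and in its complement}


\begin{abstract}
The security number $s(G)$ of a graph is the least size of a nonempty vertex set $S$ such that
$|N[X]\cap S|\ge |N[X]-S|$ for every $X\subseteq S$. We show that the Nordhaus--Gaddum type inequality
$s(G)+s(\bar G)\le n+1$ for graphs of order $n$ is false. It fails for the polarity graphs of
$PG(2,q)$ when $q$ is large; it fails by a linear amount for suitable regular graphs of every large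
order; and it fails for almost every graph, the typical excess over $n$ having order exactly $\sqrt{n\ln n}$.
The idea behind the first two results is to let $X$ be $S$ with the closed neighborhood of
a random subset removed; the lower bound in the third comes from testing security on two-element sets $X$.
\end{abstract}

\section{The question and the answer}

Let $G=(V,E)$ be a finite simple graph of order $n\ge1$. We write $N(x)$ for the neighborhood of $x$,
$N[x]=N(x)\cup\{x\}$, and $N[X]=\bigcup_{x\in X}N[x]$ for $X\subseteq V$. A nonempty set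
$S\subseteq V$ is \emph{secure} if
\begin{equation}\label{eq:secure}
|N[X]\cap S|\ \ge\ |N[X]-S|\qquad\text{for every } X\subseteq S .
\end{equation}
The original definition says that every $X\subseteq S$, with the help of vertices in $S$, can
successfully defend against any simultaneous attack by vertices outside $S$; that it is equivalent to
\eqref{eq:secure} is a theorem of Brigham, Dutton and Hedetniemi, and we take \eqref{eq:secure} as the
definition. When $X$ is attacked, $N[X]-S$ is the set of possible attackers and $N[X]\cap S$ the set of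
possible defenders. The \emph{security number} $s(G)$ is the least size of a secure set. Since $V$ is
secure, $1\le s(G)\le n$.

The following question is posed in \cite{source}: with $\bar G$ the complement of $G$, is
\begin{equation}\label{eq:NG}
s(G)+s(\bar G)\le n+1
\end{equation}
a correct bound for all graphs of order $n$?

Small cases suggest that it is. A single vertex $x$ forms a secure set if and only if $\deg x\le 1$, so
$s(G)=1$ whenever $G$ has such a vertex. In $K_n$ every nonempty $X$ has $N[X]=V$, so $S$ is secure if
and only if $|S|\ge n-|S|$; hence $s(K_n)=\lceil n/2\rceil$, $s(\overline{K_n})=1$, and the sum is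
$\lceil n/2\rceil+1$. The self-complementary graph $C_5$ has no vertex of degree at most $1$, while two
adjacent vertices form a secure set ($2$ against $1$ when $|X|=1$, $2$ against $2$ when $|X|=2$); the sum is
$4\le 6$. For $n=1$ the sum is $2=n+1$. In general, if $S$ is a dominating set, then \eqref{eq:secure}
with $X=S$ says just $|S|\ge n/2$, and one might guess that about half of the vertices, well
chosen, always suffice. If $s(G)\le\lceil n/2\rceil=s(K_n)$ held for all $G$ of order $n$, then
\eqref{eq:NG} would follow, because $2\lceil n/2\rceil\le n+1$. The condition \eqref{eq:secure} for proper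
subsets $X$ of $S$ decides the matter, and it decides against the bound.

\begin{theorem}\label{thm:polarity}
For a prime power $q$, let $ER_q$ be the graph whose vertices are the points of $PG(2,q)$, with distinct
$x,y$ adjacent if and only if $x\cdot y=0$; its order is $n=q^2+q+1$. For all sufficiently large $q$,
\[
s(ER_q)+s(\overline{ER_q})\ \ge\ n+\frac{q\ln(q+1)}{64}-\frac{q+1}{2}\ >\ n+1 .
\]
\end{theorem}

\begin{theorem}\label{thm:linear}
There are $\varepsilon>0$ and $n_0$ such that for every $n\ge n_0$ some regular graph $G$ of order $n$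
satisfies $s(G)+s(\bar G)\ge(1+\varepsilon)n$. Consequently
\[
\max_{|V(G)|=n}\bigl(s(G)+s(\bar G)\bigr)-n=\Theta(n).
\]
Every regular graph $G$ of order $n$ satisfies $s(G)+s(\bar G)\le\frac{3n+1}{2}$.
\end{theorem}

\begin{theorem}\label{thm:random}
There are constants $0<c<C$ such that, with probability tending to $1$ as $n\to\infty$, a uniformly random
labeled graph $G$ of order $n$ satisfies
\[
n+c\sqrt{n\ln n}\ \le\ s(G)+s(\bar G)\ \le\ n+C\sqrt{n\ln n}.
\]
\end{theorem}

Thus \eqref{eq:NG} is not a correct bound; explicit graphs violate it, and so does almost every graph. We do not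
determine the optimal constant in Theorem~\ref{thm:linear}.

Section~\ref{sec:withhold} contains the common reformulation of security and, on its smallest case, the
idea behind Theorems~\ref{thm:polarity} and~\ref{thm:linear}. Section~\ref{sec:expander} proves
the general lower bound for sparse expanders without $4$-cycles; Sections~\ref{sec:polarity}
and~\ref{sec:linear} apply it. Section~\ref{sec:random} treats random graphs.

\section{Surplus, and withholding defenders}\label{sec:withhold}

\subsection{The surplus criterion}

For $S\subseteq V$ put $O=V\setminus S$ and call $\tau=\tau(S)=2|S|-n=|S|-|O|$ the \emph{surplus} of $S$.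
To beat \eqref{eq:NG} we must show that secure sets in $G$ and $\bar G$ need surpluses whose sum is larger
than $2$. It is convenient to count the vertices that $X$ does \emph{not} reach:
\[
D(X)=|S\setminus N[X]|-|O\setminus N[X]|\qquad (X\subseteq S).
\]
Since $|N[X]\cap S|=|S|-|S\setminus N[X]|$ and $|N[X]-S|=|O|-|O\setminus N[X]|$,
\begin{equation}\label{eq:surplus}
|N[X]\cap S|-|N[X]-S|=\tau(S)-D(X).
\end{equation}
So a nonempty set $S$ is secure if and only if $D(X)\le\tau(S)$ for all $X\subseteq S$. A lower bound
on the surplus comes from an $X$ that misses many vertices of $S$ and few vertices of $O$.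

Two special cases of \eqref{eq:secure} will be used repeatedly. Taking $X=S$, respectively $X=\{x\}$, and
adding $|N[X]\cap S|$ to both sides, we get for a secure set $S$
\begin{equation}\label{eq:twice}
|N[S]|\le 2|S|,\qquad |N[x]|\le 2|N[x]\cap S|\quad (x\in S).
\end{equation}

For a sparse graph $G$ the complement is easy to handle: one vertex already dominates almost everything.

\begin{lemma}\label{lem:complement}
For every graph $G$ of order $n$ with maximum degree $\Delta(G)$ we have $s(\bar G)\ge (n-\Delta(G))/2$.
\end{lemma}

\begin{proof}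
Let $S$ be secure in $\bar G$ and $v\in S$. By \eqref{eq:twice},
$2|S|\ge|N_{\bar G}[S]|\ge|N_{\bar G}[v]|=n-\deg_G(v)\ge n-\Delta(G)$.
\end{proof}

Hence $s(G)+s(\bar G)\ge n+\frac12(\tau-\Delta(G))$, where $\tau$ is the surplus of a smallest secure set
of $G$. The task is to find sparse graphs $G$ in which secure sets need a surplus larger than $\Delta(G)+2$.

\subsection{Withholding a set}

Here is the source of unreached vertices of $S$. Choose $Y\subseteq S$ and let $X$ consist of the vertices of
$S$ outside $N[Y]$. No vertex of $Y$ is adjacent to, or lies in, this $X$, so $Y$ is useless for the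
defense of $X$. The price is that some attackers may lose contact with $X$ too.

\begin{lemma}\label{lem:withhold}
Let $S$ be secure in $G$, let $Y\subseteq S$, and put
$\beta(Y)=\{o\in O: N(o)\cap S\subseteq N[Y]\}$. Then $\tau(S)\ge|Y|-|\beta(Y)|$.
\end{lemma}

\begin{proof}
Let $X=S\setminus N[Y]$. If $y\in Y$ were in $N[x]$ for some $x\in X$, then $x\in N[y]\subseteq N[Y]$, a
contradiction. So $Y\subseteq S\setminus N[X]$. A vertex $o\in O$ lies outside $N[X]$ if and only if it has
no neighbor in $S\setminus N[Y]$, that is, $o\in\beta(Y)$. Hence $D(X)\ge|Y|-|\beta(Y)|$,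
and $D(X)\le\tau(S)$ because $S$ is secure.
\end{proof}

\subsection{The smallest case: one withheld vertex}

Let $G$ have no $4$-cycle, that is, let any two distinct vertices have at most one common neighbor. Suppose
that $S$ is secure and every $o\in O$ has at least three neighbors in $S$. Take $Y=\{y\}$ with
$y\in S$. For $o\in O$, the set $N(o)\cap N[y]$ consists of at most one common neighbor of $o$ and $y$, and
of $y$ itself if $y\in N(o)$. It has at most two elements, so $N(o)\cap S\not\subseteq N[y]$ and
$\beta(\{y\})=\emptyset$. Lemma~\ref{lem:withhold} gives $\tau(S)\ge1$.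

To see what happens, suppose $|S|=n/2$ and every vertex of such a $G$ has exactly three neighbors in $S$ and three
outside. The set $S$ looks safe: each single vertex of $S$ has $4$ defenders against $3$ attackers, and $S$ as a
whole has $n/2$ against $n/2$. But $X=S\setminus N[y]$ is attacked by all $n/2$ vertices of $O$, and $y$
cannot help to defend it, so there are at most $n/2-1$ defenders. Such an $S$ is not secure.

The same count with $|Y|=j$ gives $|N(o)\cap N[Y]|\le 2j$. So if every $o\in O$ has at least $2j+1$
neighbors in $S$ (and $|S|\ge j$), then $\tau(S)\ge j$. In a graph of degree $d$, however, this requires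
$j<d/2$, while Lemma~\ref{lem:complement} makes us pay $\Delta(G)=d$. We have to withhold many more vertices
than the degree, and then we cannot hope to keep \emph{every} $o$ in contact with $X$ for \emph{every}
choice of $Y$. A random $Y$ solves this. Let $Y$ contain each vertex of $S$ with probability
$\rho=\frac{\ln d}{4(d+1)}$. A vertex $w\in S$ escapes $N[Y]$ with probability at least
$(1-\rho)^{d+1}\ge d^{-1/2}$, so for a vertex $o$ with order $d$ neighbors in $S$, the expected number of
them that escape is at least of order $\sqrt d$. If these escapes are independent, almost no $o$ is lost,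
while $Y$ has order $n\ln d/d$ elements, provided that $|S|$ has order $n$. The absence of $4$-cycles
provides the independence.

\section{Sparse expanders without 4-cycles}\label{sec:expander}

The plan just described needs two more things: that a secure set $S$ is large (else a random $Y$ is small)
and that most $o\in O$ have order $d$ neighbors in $S$. We derive both from a spectral gap. The $0/1$ diagonal
in the next statement is there because the polarity graph is not quite regular.

\begin{proposition}\label{prop:main}
Let $G$ be a graph of order $n$ without $4$-cycles, with adjacency matrix $A_G$. Suppose that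
$B=A_G+\mathrm{diag}(\epsilon_v)$ with $\epsilon_v\in\{0,1\}$ has all row sums equal to $d\ge49$, and
that all eigenvalues of $B$ on $\mathbf 1^\perp$ have absolute value at most $\lambda\le2\sqrt d$. Then every
secure set $S$ of $G$ satisfies
\[
\tau(S)=2|S|-n\ \ge\ \eta(d)\,n,\qquad \eta(d)=\frac{\ln d}{16(d+1)}-\frac{64}{d}-e^{-\sqrt d/16}.
\]
In particular $2s(G)-n\ge\eta(d)n$, and
\begin{equation}\label{eq:sum}
s(G)+s(\bar G)\ \ge\ n+\tfrac12\bigl(\eta(d)n-d\bigr).
\end{equation}
There is an absolute constant $d_0$ such that $\eta(d)\ge\frac{\ln d}{32d}$ for all $d\ge d_0$.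
\end{proposition}

\begin{proof}
All degrees of $G$ are $d-1$ or $d$. Hence $\Delta(G)\le d$, and \eqref{eq:sum} follows from the bound on
$s(G)$ and Lemma~\ref{lem:complement}. For the last statement, multiply by $d$: the difference
$d\bigl(\frac{\ln d}{16(d+1)}-\frac{\ln d}{32d}\bigr)=\ln d\,\bigl(\frac{d}{16(d+1)}-\frac1{32}\bigr)$ tends to
infinity, whereas $64+d\,e^{-\sqrt d/16}$ is bounded. It remains to prove $\tau(S)\ge\eta(d)n$.

For $P,Q\subseteq V$, split the indicator vectors $\mathbf 1_P$ and $\mathbf 1_Q$ into their components along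
$\mathbf 1$ and $\mathbf 1^\perp$. Both subspaces are invariant under the symmetric matrix $B$; the components along
$\mathbf 1$ contribute $\frac dn|P||Q|$ to $\mathbf 1_P^TB\mathbf 1_Q$, and the others at most
$\lambda\|\mathbf 1_P\|\|\mathbf 1_Q\|$ in absolute value. Thus
\begin{equation}\label{eq:mixing}
\Bigl|\mathbf 1_P^{T}B\mathbf 1_Q-\frac dn|P||Q|\Bigr|\le\lambda\sqrt{|P||Q|}.
\end{equation}
When $P\cap Q=\emptyset$, the diagonal of $B$ plays no role and $\mathbf 1_P^TB\mathbf 1_Q$ is the number
of edges between $P$ and $Q$. Let $S$ be secure and $O=V\setminus S$.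

\medskip
\noindent\emph{Step 1: $|S|\ge n/4$.} Suppose $|S|<n/4$. By \eqref{eq:twice}, $|N[S]|\le2|S|<n/2$, so
$Z=V\setminus N[S]$ has more than $n/2$ elements. There is no edge between the disjoint sets $S$ and $Z$, so
\eqref{eq:mixing} gives $\frac dn|S||Z|\le\lambda\sqrt{|S||Z|}$, that is,
$|S||Z|\le(\lambda/d)^2n^2\le4n^2/d$. Hence $|S|\le8n/d$. So $S$ is very small, and a very small set
in an expander has few internal edges: by \eqref{eq:mixing} again,
\[
\sum_{x\in S}|N(x)\cap S|\le\mathbf 1_S^TB\mathbf 1_S\le\frac dn|S|^2+\lambda|S|\le(8+2\sqrt d)|S| .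
\]
Therefore some $x\in S$ has $|N(x)\cap S|\le8+2\sqrt d$. For this $x$, \eqref{eq:twice} reads
$\deg x+1\le2|N(x)\cap S|+2$, so
\[
d-2\le\deg x-1\le2|N(x)\cap S|\le16+4\sqrt d .
\]
This is false for $d\ge49$: the function $d-4\sqrt d-18$ is increasing for $d\ge4$ and equals $3$ at $d=49$.

\medskip
\noindent\emph{Step 2: few outside vertices have few neighbors in $S$.} Let
$T=\{o\in O:|N(o)\cap S|<d/8\}$. Since $1\le4|S|/n$ by Step~1, the number of edges between $T$ and $S$ is at
most $\frac d8|T|\le\frac d{2n}|T||S|$. So \eqref{eq:mixing} gives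
$\frac d{2n}|T||S|\le\lambda\sqrt{|T||S|}$, whence $|T||S|\le4(\lambda/d)^2n^2\le16n^2/d$, and
$|T|\le64n/d$ because $|S|\ge n/4$.

\medskip
\noindent\emph{Step 3: a random withheld set.} Let $Y\subseteq S$ contain each vertex of $S$ independently
with probability $\rho=\frac{\ln d}{4(d+1)}\le\frac12$. Let $o\in O\setminus T$; we bound the probability
that $o\in\beta(Y)$.

No vertex $w\in N(o)$ has two neighbors $w',w''$ in $N(o)$, since $o\,w'\,w\,w''$ would be a $4$-cycle. So
$N(o)\cap S$, which has at least $d/8$ elements, induces a graph with maximum degree at most $1$; choosing one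
vertex from each of its components we obtain an independent set $W_o\subseteq N(o)\cap S$ with
$|W_o|\ge d/16$. Let $w,w'\in W_o$ be distinct. They are not adjacent, so any vertex of $N[w]\cap N[w']$ is a
common neighbor of $w$ and $w'$; as there is no $4$-cycle, it can only be $o$, and $o\notin S$. Hence the
sets $N[w]\cap S$, $w\in W_o$, are pairwise disjoint. Since $w\notin N[Y]$ means that $Y$ misses
$N[w]\cap S$, the events $\{w\notin N[Y]\}$, $w\in W_o$, are independent. Using $|N[w]|\le d+1$ and
$1-\rho\ge e^{-2\rho}$ (valid for $0\le\rho\le\frac12$ by concavity of $1-\rho-e^{-2\rho}$ and its values at the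
endpoints), each of them has probability at least
$(1-\rho)^{d+1}\ge e^{-2\rho(d+1)}=d^{-1/2}$. If $o\in\beta(Y)$, then none of them occurs, so
\[
\Pr[o\in\beta(Y)]\le(1-d^{-1/2})^{d/16}\le e^{-\sqrt d/16}.
\]
Counting all of $T$ as lost and using $|S|\ge n/4$,
\[
\mathbb E\bigl[|Y|-|\beta(Y)|\bigr]\ge\rho\,\frac n4-|T|-n\,e^{-\sqrt d/16}\ge\eta(d)\,n .
\]
Some $Y$ attains at least the expectation, and Lemma~\ref{lem:withhold} applied to it gives
$\tau(S)\ge\eta(d)n$.
\end{proof}

\begin{remark}
Neither the absence of $4$-cycles nor the spectral condition can be dropped. The complete graph $K_n$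
satisfies the spectral condition with $B=A_{K_n}$, $d=n-1$ and $\lambda=1$, but $2s(K_n)-n\le1$, while
$\eta(d)\,n\ge\frac{\ln d}{32d}\,n>1$ for large $n$; it is full of $4$-cycles. For the other condition, let $H$ satisfy
all hypotheses with some $d\ge\max(49,d_0)$; such graphs are found in the next two sections. The disjoint union
of two copies of $H$ has no $4$-cycle, and its matrix $B$ has all row sums equal to $d$. But the vertex set of
one copy has no outside neighbors and is secure, so $2s-n\le0<\eta(d)n$ for this union; here the eigenvalue $d$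
also occurs on $\mathbf 1^\perp$.
\end{remark}

\section{Polarity graphs: proof of Theorem~\ref{thm:polarity}}\label{sec:polarity}

The points of $PG(2,q)$ are the one-dimensional subspaces of $\mathbb F_q^3$, represented by nonzero vectors,
and the condition $x\cdot y=x_1y_1+x_2y_2+x_3y_3=0$ does not depend on the representatives. Let $G=ER_q$ and let
$B_{xy}=1$ if $x\cdot y=0$ and $B_{xy}=0$ otherwise, also for $x=y$. Then $B=A_G+\mathrm{diag}(\epsilon_x)$ with
$\epsilon_x\in\{0,1\}$. We check the hypotheses of Proposition~\ref{prop:main} with $d=q+1$.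

For fixed $x$, the equation $x\cdot z=0$ defines a two-dimensional subspace, which contains $q+1$ points; so
all row sums of $B$ are $q+1$. For distinct points $x,y$ the equations $x\cdot z=y\cdot z=0$ are linearly
independent and have exactly one point $z$ as solution. Hence distinct vertices have at most one common
neighbor and $G$ has no $4$-cycle. Moreover $B^2=qI+J$ with $J$ the all-ones matrix. On $\mathbf 1^\perp$ we
have $B^2=qI$, so the eigenvalues there are $\pm\sqrt q$, and $\sqrt q\le2\sqrt d$.

Now $n=q^2+q+1=d(d-1)+1$. If $q$ is so large that $d\ge\max(49,d_0)$, then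
\[
\eta(d)\,n\ge\frac{\ln d}{32d}\cdot d(d-1)=\frac{q\ln(q+1)}{32},
\]
and \eqref{eq:sum} becomes
\[
s(G)+s(\bar G)\ge n+\frac{q\ln(q+1)}{64}-\frac{q+1}2 .
\]
The right side exceeds $n+1$ for all large $q$. \qed

\medskip
Since $n$ is about $d^2$ here, the required surplus is at least of order $d\ln d$ and the cost of
Lemma~\ref{lem:complement} is $d$: the logarithm gained by choosing $Y$ at random wins.
For bounded $d$ the gain is linear in $n$ and the cost is constant, and this is what we use next.

\section{Linear excess: proof of Theorem~\ref{thm:linear}}\label{sec:linear}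

\subsection{The lower bound}

Fix an even $d\ge\max(49,d_0)$, so that $\eta(d)>0$; since $nd$ is even for every $n$, there is no parity
restriction on $n$. Consider the uniform random $d$-regular graph on $n$ vertices. We use two known facts.
\begin{itemize}
\item Friedman's theorem \cite{friedman} (see also \cite{bordenave}): for each fixed $\epsilon'>0$, with
probability tending to $1$ all eigenvalues of the adjacency matrix except the trivial one, $d$, have absolute value at most
$2\sqrt{d-1}+\epsilon'$. We take $\epsilon'=2\sqrt d-2\sqrt{d-1}$, which makes the bound $2\sqrt d$.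
\item Bollob\'as \cite{bollobas} and Wormald \cite{wormald}: the numbers of $3$-cycles and of $4$-cycles are
asymptotically independent Poisson variables with means $(d-1)^k/(2k)$, $k=3,4$. In particular the
probability that there is no $4$-cycle tends to the positive constant $e^{-(d-1)^4/8}$.
\end{itemize}
Hence for all large $n$ both properties hold simultaneously with positive probability, and there is a
$d$-regular graph $G$ of order $n$ to which Proposition~\ref{prop:main} applies with all $\epsilon_v=0$. By
\eqref{eq:sum},
\[
s(G)+s(\bar G)\ge n+\tfrac12\bigl(\eta(d)n-d\bigr)\ge\Bigl(1+\frac{\eta(d)}4\Bigr)n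
\]
as soon as $\eta(d)n\ge2d$. This proves the first statement with $\varepsilon=\eta(d)/4$. Since
$s(G),s(\bar G)\le n$, the maximal excess over $n$ is at most $n$, so it is $\Theta(n)$.

\subsection{The upper bound for regular graphs}

Let $G$ be any graph with minimum degree $\delta=\delta(G)$. Choose $O\subseteq V$ with
$|O|=\lfloor(\delta+1)/2\rfloor$; since $\delta+1\le n$, the set $S=V\setminus O$ is not empty. For
$\emptyset\ne X\subseteq S$ we have $|N[X]|\ge\delta+1\ge2|O|$, so
\[
|N[X]\cap S|\ge|N[X]|-|O|\ge|O|\ge|N[X]-S| .
\]
Thus $S$ is secure and $s(G)\le n-\lfloor(\delta(G)+1)/2\rfloor$.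

If $G$ is $r$-regular, then $\bar G$ is $(n-1-r)$-regular, and
\[
s(G)+s(\bar G)\le2n-\Bigl\lfloor\frac{r+1}2\Bigr\rfloor-\Bigl\lfloor\frac{n-r}2\Bigr\rfloor
\le2n-\frac r2-\frac{n-r-1}2=\frac{3n+1}2 ,
\]
using $\lfloor a/2\rfloor\ge(a-1)/2$ for integers $a$. \qed

\section{Random graphs: proof of Theorem~\ref{thm:random}}\label{sec:random}

Let $G$ be uniformly random, that is, each pair is an edge independently with probability $\frac12$. Then
$\bar G$ has the same distribution. ``Whp'' means with probability tending to $1$ as $n\to\infty$, and $n$ is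
assumed large throughout. We prove that whp
\begin{equation}\label{eq:both}
\frac n2+\frac1{80}\sqrt{n\ln n}\ \le\ s(G)\ \le\ \frac n2+3\sqrt{n\ln n}+1 .
\end{equation}
Applied to $G$ and to $\bar G$, this gives Theorem~\ref{thm:random} with $c=\frac1{40}$ and $C=7$.

\subsection{Singletons, pairs, and a sign matrix}

Let $A$ be the symmetric matrix with entries
\[
a_x(v)=\begin{cases}-1& v\in N[x],\\ +1& v\notin N[x].\end{cases}
\]
Its diagonal is $-1$ and its entries above the diagonal are independent uniform signs. For
$\sigma\in\{\pm1\}^V$ and $x,y\in V$ put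
\[
L_x=\sum_v\sigma_va_x(v)=(A\sigma)_x,\qquad M_{xy}=\sum_v\sigma_va_x(v)a_y(v);
\]
these depend on $\sigma$, which is suppressed in the notation. To a set $S\subseteq V$ belongs the vector
$\sigma=2\cdot\mathbf 1_S-\mathbf 1$, with $\sum_v\sigma_v=\tau(S)=:\tau$. For this $\sigma$ and distinct $x,y\in S$: the
indicator of $v\notin N[x]$ is $\frac12(1+a_x(v))$, so $D(\{x\})=\frac12(\tau+L_x)$; and the
indicator of $v\notin N[\{x,y\}]$ is $\frac14(1+a_x(v))(1+a_y(v))$, so
\begin{equation}\label{eq:pair}
D(\{x,y\})=\tfrac14(\tau+L_x+L_y+M_{xy}).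
\end{equation}

Security for singletons says $L_x\le\tau$ for all $x\in S$. For a fixed $S$, each $L_x$ is roughly normal with
variance $n$, and the largest of them has order $\sqrt{n\ln n}$, which would give the lower bound if $S$ were
fixed in advance. But $S$ may depend on $G$, and there are $2^n$ candidates. The probability that a single
$L_x$ is below $\kappa\sqrt{n\ln n}$ is about $1-n^{-\kappa^2/2}$ up to logarithmic factors in the last term,
and $n$ such factors cannot compensate for $2^n$. Indeed, we shall see that for \emph{every} $S$ most $L_x$ are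
$O(\sqrt n)$. Pairs do better. For fixed $\sigma$ and $x$ there are order $n$ partners $y$, and the expected
number of $y$ with $M_{xy}\ge\kappa\sqrt{n\ln n}$ is a positive power of $n$ when $\kappa$ is small. A second
moment argument will show that the probability that $x$ has no such partner is at most some $\epsilon_n\to0$.
Once we have arranged that order $n$ vertices $x$ behave independently, we obtain $\epsilon_n^{\Theta(n)}$,
which is smaller than any exponential $e^{-Kn}$. This is the content of the following lemma.

\begin{lemma}\label{lem:pairs}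
Let $\kappa=\frac1{10}$. Whp, for every $\sigma\in\{\pm1\}^V$ and every $S'\subseteq V$ with $|S'|\ge n/3$,
there are distinct $x,y\in S'$ with $M_{xy}\ge\kappa\sqrt{n\ln n}$.
\end{lemma}

\subsection{The lower bound, given Lemma~\ref{lem:pairs}}

We write $\|\cdot\|$ for the operator norm and $\|\cdot\|_F$ for the Frobenius norm (the square root of
the sum of the squared entries). Whp $\|A\|\le3\sqrt n$, by the theorem of F\"uredi and Koml\'os \cite{furedi};
the constant diagonal changes the norm by at most $1$. Also, whp all degrees are at least $n/3$: by Chernoff's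
inequality a binomial variable with parameters $n-1,\frac12$ is below $n/3$ with exponentially small
probability, and there are $n$ vertices. Assume these two properties and the conclusion of
Lemma~\ref{lem:pairs}. Let $S$ be a secure set and $\sigma=2\cdot\mathbf 1_S-\mathbf 1$.

\emph{$S$ contains almost half of the vertices.} For $x\in S$, \eqref{eq:twice} gives
$|S|\ge|N[x]\cap S|\ge\frac12|N[x]|\ge n/6$. Let $Z=V\setminus N[S]$. As $a_x(v)=1$ for all $x\in S$,
$v\in Z$, we have $|S||Z|=\mathbf 1_S^TA\mathbf 1_Z\le3\sqrt{n|S||Z|}$, so $|Z|\le9n/|S|\le54$. By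
\eqref{eq:twice} again, $2|S|\ge|N[S]|\ge n-54$.

\emph{Most $L_x$ are small.} Since $\sum_xL_x^2=\|A\sigma\|^2\le9n\cdot n$, fewer than
$9n^2/(81n)=n/9$ vertices have $|L_x|>9\sqrt n$. So $S'=\{x\in S:|L_x|\le9\sqrt n\}$ has
$|S'|\ge\frac{n-54}2-\frac n9\ge\frac n3$.

\emph{A pair forces a surplus.} Lemma~\ref{lem:pairs} provides distinct $x,y\in S'$ with
$M_{xy}\ge\kappa\sqrt{n\ln n}$. Security for $X=\{x,y\}$ says $D(\{x,y\})\le\tau$, which by \eqref{eq:pair} is
$3\tau\ge L_x+L_y+M_{xy}$. Hence $3\tau\ge\kappa\sqrt{n\ln n}-18\sqrt n$, and for large $n$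
$\tau\ge\frac\kappa4\sqrt{n\ln n}$. Thus $|S|=\frac{n+\tau}2\ge\frac n2+\frac1{80}\sqrt{n\ln n}$.

\subsection{Proof of Lemma~\ref{lem:pairs}}

\emph{Reduction to fixed sets.} Let $m=\lfloor n/6\rfloor$. If the conclusion fails for $\sigma$ and $S'$, choose disjoint
$P,Q\subseteq S'$ of size $m$, which is possible since $2m\le n/3$. For a fixed triple $(P,Q,\sigma)$ of disjoint
$m$-sets and a sign vector, let $\mathcal E$ be the event that $\|A\|\le3\sqrt n$ and
$M_{xy}<\kappa\sqrt{n\ln n}$ for all $x\in P$, $y\in Q$. There are at most $3^n\cdot2^n=6^n$ triples, so it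
suffices to show $\Pr(\mathcal E)\le e^{-3n}$: then the lemma fails with probability at most
$\Pr(\|A\|>3\sqrt n)+6^ne^{-3n}\to0$.

\emph{Separating the randomness.} For different pairs the variables $M_{xy}$ share entries of $A$. We isolate a part in which
different $x\in P$ are independent. Let $U=P\cup Q$, $V_0=V\setminus U$ and $N=|V_0|\ge\frac{2n}3$. For $x\in P$
and $y\in Q$,
\[
M_{xy}=c_{xy}+\langle r_x,b_y\rangle,\qquad
c_{xy}=\sum_{v\in U}\sigma_va_x(v)a_y(v),\quad
r_x=(a_x(v))_{v\in V_0},\quad b_y=(\sigma_va_y(v))_{v\in V_0}.
\]
Let $\mathcal F$ be the $\sigma$-algebra generated by all edges except those between $P$ and $V_0$. All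
$c_{xy}$ and all $b_y$ with $y\in Q$ are determined by $\mathcal F$, while given $\mathcal F$ the vectors $r_x$, $x\in P$, are
independent and uniform in $\{\pm1\}^{V_0}$. Two things could go wrong: the $c_{xy}$ could be very negative,
and the $b_y$ could be so correlated that the many partners $y$ act like few. Let
\[
\Gamma=\{(x,y)\in P\times Q:|c_{xy}|\le16\sqrt n\},
\]
and call an ordered pair of distinct $y,y'\in Q$ \emph{correlated} if $|\langle b_y,b_{y'}\rangle|>n^{0.6}$.
We show that $\|A\|\le3\sqrt n$ implies
\begin{equation}\label{eq:typical}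
|\Gamma|\ge\tfrac34m^2\quad\text{and}\quad\text{at most $2n^{1.8}$ ordered pairs are correlated.}
\end{equation}
Recall that $\|M_1M_2\|_F\le\|M_1\|\,\|M_2\|_F$ and likewise $\|M_1M_2\|_F\le\|M_1\|_F\|M_2\|$, and that
submatrices of $A$ have norm at most $\|A\|$. Suppose $\|A\|\le3\sqrt n$.
\begin{itemize}
\item Let $A_U$ be the $U\times U$ submatrix of $A$ and $\Sigma_U=\mathrm{diag}(\sigma_v)_{v\in U}$. With $c_{xy}$
defined by the same formula for all $x,y\in U$, we have
$\sum_{x,y\in U}c_{xy}^2=\|A_U\Sigma_UA_U\|_F^2\le\|A_U\|^2\|A_U\|_F^2\le9n(2m)^2\le n^3$. So fewer than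
$n^3/(256n)=n^2/256\le m^2/4$ pairs $(x,y)\in P\times Q$ have $|c_{xy}|>16\sqrt n$.
\item Let $K$ be the matrix with rows $b_y$, $y\in Q$. It arises from a submatrix of $A$ by changing signs of
columns, so $\|K\|\le3\sqrt n$ and
$\sum_{y,y'\in Q}\langle b_y,b_{y'}\rangle^2=\|KK^T\|_F^2\le\|K\|^2\|K\|_F^2\le9n\cdot mN\le2n^3$. So at most
$2n^3/n^{1.2}=2n^{1.8}$ ordered pairs are correlated.
\end{itemize}
Whether \eqref{eq:typical} holds is determined by $\mathcal F$, and $\Pr(\mathcal E\mid\mathcal F)=0$ where it
fails. So we condition on $\mathcal F$ and assume \eqref{eq:typical}. On $\mathcal E$ we have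
$\langle r_x,b_y\rangle=M_{xy}-c_{xy}<t:=\kappa\sqrt{n\ln n}+16\sqrt n$ for all $(x,y)\in\Gamma$.

\emph{One vertex $x$ at a time.} Let $\Gamma_x=\{y:(x,y)\in\Gamma\}$ and
$P'=\{x\in P:|\Gamma_x|\ge m/2\}$. From
$\frac34m^2\le|\Gamma|\le|P'|m+(m-|P'|)\frac m2$ we get $|P'|\ge m/2$. For $x\in P'$ put $k=|\Gamma_x|$ and
$R_x=\#\{y\in\Gamma_x:\langle r_x,b_y\rangle\ge t\}$. On $\mathcal E$, $R_x=0$ for all $x\in P'$. We show below
that
\begin{equation}\label{eq:second}
\Pr(R_x=0\mid\mathcal F)\le\epsilon_n\quad(x\in P'),\qquad \epsilon_n\to0,
\end{equation}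
with $\epsilon_n\le1$ depending only on $n$. By conditional independence of the $r_x$ then
$\Pr(\mathcal E)\le\epsilon_n^{m/2}\le e^{-3n}$ for large $n$, because $m/2$ is at least a constant times $n$.

The proof of \eqref{eq:second} is a second moment computation. All probabilities below are conditional on
$\mathcal F$, and the constants implied by $O(\cdot)$ are absolute. Write $\bar\Phi(z)=\Pr(g\ge z)$ for a standard normal $g$. The
Berry--Esseen theorem for signs says that a sum $R$ of $N'$ independent uniform signs satisfies
$\sup_z|\Pr(R\ge z\sqrt{N'})-\bar\Phi(z)|=O(N'^{-1/2})$, and the same with $>$ in place of $\ge$.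

\emph{First moment.} Let $u=t/\sqrt N$. For large $n$ we have $t\le0.2\sqrt{n\ln n}$, so with $N\ge\frac{2n}3$,
$0<u\le0.25\sqrt{\ln n}$. For each $y$, $\langle r_x,b_y\rangle$ is distributed as a sum of $N$ independent
signs, so $p=\Pr(\langle r_x,b_y\rangle\ge t)$ does not depend on $y$, and $p=\bar\Phi(u)+O(n^{-1/2})$. Since
$\bar\Phi(z)\ge\int_z^{z+1}\frac{e^{-w^2/2}}{\sqrt{2\pi}}\,dw\ge\frac{e^{-(z+1)^2/2}}{\sqrt{2\pi}}$ for
$z\ge0$, and $\frac12(0.25\sqrt{\ln n}+1)^2=0.03125\ln n+O(\sqrt{\ln n})$, we get $\bar\Phi(u)\ge n^{-0.04}$
and therefore $p\ge n^{-0.05}$ for large $n$.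

\emph{Joint probabilities.} Let $y\ne y'$ be uncorrelated and $\varrho=\langle b_y,b_{y'}\rangle/N$, so
$|\varrho|\le1.5\,n^{-0.4}\le\frac12$. The sign vectors $b_y$ and $b_{y'}$ agree in $N_1=\frac{1+\varrho}2N$
coordinates and differ in $N_2=\frac{1-\varrho}2N$ coordinates; both numbers are at least $N/4$. Let $H$ and
$W$ be the contributions to $\langle r_x,b_y\rangle$ of the coordinates of agreement and of disagreement. Then
\[
\langle r_x,b_y\rangle=H+W,\qquad\langle r_x,b_{y'}\rangle=H-W,
\]
where $H$ and $W$ are independent sums of $N_1$ and $N_2$ independent signs. Both products are at least $t$ if and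
only if $H-t\ge|W|$. Let $g_1,g_2$ be independent standard normals, independent of $H$ and $W$. Conditioning on
$W$ and applying Berry--Esseen to $H$, we may replace $H$ by $\sqrt{N_1}\,g_1$ with error $O(n^{-1/2})$ in the
probability. Then, conditioning on $g_1$, the event has the form $\{|W|\le h\}$; this is an interval event (empty
if $h<0$), and we may replace $W$ by $\sqrt{N_2}\,g_2$, again with error $O(n^{-1/2})$. The variables
$(\sqrt{N_1}g_1\pm\sqrt{N_2}g_2)/\sqrt N$ are jointly normal with mean $0$, variance $(N_1+N_2)/N=1$ and
covariance $(N_1-N_2)/N=\varrho$. By Plackett's identity, the derivative with respect to $r$ of the probability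
that two standard jointly normal variables with correlation $r$ are both at least $u$ is their joint density at
$(u,u)$, which is $\frac{e^{-u^2/(1+r)}}{2\pi\sqrt{1-r^2}}$. At $r=0$ the probability is $\bar\Phi(u)^2$; so
at $r=\varrho$ it differs from $\bar\Phi(u)^2$ by
\[
\Bigl|\int_0^\varrho\frac{e^{-u^2/(1+r)}}{2\pi\sqrt{1-r^2}}\,dr\Bigr|\le|\varrho| .
\]
Since $\bar\Phi(u)^2=p^2+O(n^{-1/2})$, the joint probability is at most $p^2+O(n^{-0.4})$.

\emph{Conclusion.} We have $\mathbb E R_x=kp$. In $\mathbb ER_x^2$ the terms $y=y'$ contribute $kp$,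
the correlated pairs at most $2n^{1.8}$, and the others at most $k^2p^2+O(k^2n^{-0.4})$. By
Chebyshev's inequality and $k\ge m/2$, $p\ge n^{-0.05}$,
\[
\Pr(R_x=0)\le\frac{\mathrm{Var}\,R_x}{(kp)^2}\le\frac1{kp}+O\Bigl(\frac{n^{-0.4}}{p^2}\Bigr)+\frac{2n^{1.8}}{k^2p^2}
=O(n^{-0.95}+n^{-0.3}+n^{-0.1}),
\]
which tends to $0$. This proves \eqref{eq:second} and Lemma~\ref{lem:pairs}. \qed

\subsection{The upper bound}

Here we may choose $S$ before the graph is drawn; a surplus of $6\sqrt{n\ln n}$ turns out to be enough for any
choice. Fix $S\subseteq V$ with surplus $\tau\in[6\sqrt{n\ln n},\,6\sqrt{n\ln n}+2]$, which is possible for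
large $n$ since $\tau\le n$ only has to have the parity of $n$. We show that whp $D(X)\le\tau$ for every nonempty
$X\subseteq S$ (for $X=\emptyset$ condition \eqref{eq:secure} is trivial). Let $\ell=\lceil3\log_2n\rceil$. A set
$X$ of size $k$ leaves about $2^{-k}n$ vertices unreached, so $D(X)$ fluctuates less as $k$ grows, which
compensates for the larger number of sets; beyond size $\ell$ almost nothing is unreached.

\emph{Sets with $1\le|X|=k\le\ell$.} The vertices of $X$ lie in $N[X]$. For $v\notin X$ the events
$\{v\notin N[X]\}$ are independent with probability $2^{-k}$. So $D(X)$ is a sum of independent variables,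
with values in $\{0,1\}$ for $v\in S\setminus X$ and in $\{0,-1\}$ for $v\in O$. Its mean is
$2^{-k}(|S|-k-|O|)=2^{-k}(\tau-k)\le\tau/2$ and its variance is at most $n2^{-k}$. Bernstein's inequality
states that a sum of independent mean zero variables bounded by $1$ in absolute value, with total variance at
most $\nu$, exceeds $a>0$ with probability at most $\exp\bigl(-\frac{a^2/2}{\nu+a/3}\bigr)$. With $a=\tau/2$,
\[
\Pr(D(X)>\tau)\le\exp\Bigl(-\frac{\tau^2/8}{n2^{-k}+\tau/6}\Bigr).
\]
If $n2^{-k}\ge\tau/6$, the fraction is at least $\frac{\tau^22^k}{16n}\ge\frac{36}{16}2^k\ln n\ge2k\ln n$,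
since $2^k\ge k$. Otherwise it is at least $\frac{\tau^2/8}{\tau/3}=\frac{3\tau}8\ge2k\ln n$ for large $n$, since
$2k\ln n\le2\ell\ln n=O(\ln^2n)$. In both cases
$\Pr(D(X)>\tau)\le n^{-2k}$. There are at most $n^k$ sets $X$ of size $k$, so the probability that some $X$ with
$1\le|X|\le\ell$ violates $D(X)\le\tau$ is at most $\sum_{k\ge1}n^kn^{-2k}\to0$.

\emph{Sets with $|X|>\ell$.} Choose $X'\subseteq X$ with $|X'|=\ell$. Then
$D(X)\le|S\setminus N[X]|\le|S\setminus N[X']|$. For a given $X'$, each vertex outside $X'$ lies outside
$N[X']$ with probability $2^{-\ell}\le n^{-3}$, independently; so the probability that at least $\ell$ vertices lie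
outside $N[X']$ is at most $\binom n\ell n^{-3\ell}\le n^{-2\ell}$. A union bound over at most $n^\ell$ sets $X'$
shows that whp $|S\setminus N[X']|<\ell\le\tau$ for all of them.

Hence whp $S$ is secure, and $s(G)\le|S|=\frac{n+\tau}2\le\frac n2+3\sqrt{n\ln n}+1$. This proves \eqref{eq:both} and
Theorem~\ref{thm:random}. \qed

\begin{thebibliography}{9}
\bibitem{bollobas} B. Bollob\'as, \emph{European J. Combin.} 1 (1980).
\bibitem{bordenave} C. Bordenave, \emph{Ann. Sci. \'ENS} 53 (2020).
\bibitem{friedman} J. Friedman, \emph{Mem. AMS} 195 (2008), no. 910.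
\bibitem{furedi} F\"uredi and Koml\'os, \emph{Combinatorica} 1 (1981).
\bibitem{source} ``Global Secure Sets Of Trees And Grid-Like Graphs'',
\texttt{https://core.ac.uk/download/236255877.pdf}.
\bibitem{wormald} Wormald, \emph{JCTB} 31 (1981).
\end{thebibliography}

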